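\title{A nilpotent Lie group that is not Gersten combable}

\begin{abstract}
A Gersten combing of a connected Lie group is a contraction of the group to the identity through maps that are uniformly Lipschitz on the large scale, with no control on the speed of the contraction. We construct a simply connected nilpotent Lie group $G$ of dimension $16$ that has no Gersten combing; this disproves the conjecture that every connected Lie group has one. The group $G$ is rigid: in a family of uniformly large-scale Lipschitz self-maps that is continuous in time at each point and ends at the identity, every map differs from a left translation by $o(R)$ on the ball of radius $R$. The obstruction is a relation in $H^3(\mathfrak g)$ between a class that scales like $\lambda^3$ and a class that scales like $\lambda^4$.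
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a connected Lie group with identity $e$, and let $d_X$ be the distance function of a left-invariant Riemannian metric.

\begin{definition}\label{def:combing}
A \emph{Gersten combing} of $X$ is a map $H:X\times[0,1]\to X$ such that
\begin{enumerate}
\item[(i)] for each $p\in X$ the path $t\mapsto H(p,t)$ is continuous;
\item[(ii)] $H(p,0)=e$ and $H(p,1)=p$ for all $p\in X$;
\item[(iii)] there is a constant $C$ with $d_X(H(p,t),H(q,t))\le C\,d_X(p,q)+C$ for all $p,q\in X$ and all $t\in[0,1]$.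
\end{enumerate}
The group $X$ is \emph{Gersten combable} if it has a Gersten combing.
\end{definition}

A Gersten combing is a contraction of $X$ to a point as seen from far away. Because of the additive constant in (iii), the maps $H(\cdot,t)$ need not be continuous; only large distances are controlled. A cycle $\Sigma$ in $X$ is filled by the cone that it sweeps out under the contraction. The stronger notion of combing that is used, for example, for automatic groups also asks that $d_X(H(p,t),H(p,s))\le C(d_X(e,p)+1)|t-s|$. This bounds the lengths of the paths $H(p,\cdot)$, and with them the sizes of the cones. Definition~\ref{def:combing} drops that condition, so the paths may be arbitrarily long.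

We use the following fact throughout. A smooth homomorphism $\phi:X\to X'$ satisfies $\phi\circ L_p=L_{\phi(p)}\circ\phi$ for left translations, so for left-invariant metrics its differential has the same norm at every point, and
\begin{equation}\label{eq:homlip}
\text{$\phi$ is Lipschitz, with constant the norm of its differential at $e$.}
\end{equation}
Applied to the identity map, \eqref{eq:homlip} shows that Gersten combability does not depend on the metric.

The first examples are all combable. If $X$ is compact, any choice of paths from $e$ to the points of $X$ works, with $C$ the diameter. If $X=\mathbb R^m$, take $H(p,t)=tp$. If $X$ is simply connected nilpotent and its Lie algebra is positively graded, the dilations $\delta_t$ attached to the grading are endomorphisms whose differentials stay bounded for $0\le t\le1$, so $H(p,t)=\delta_t(p)$ works by \eqref{eq:homlip}. It is stated in \cite{AI} that a split extension $\mathbb R^m\rtimes X_0$ is combable when $X_0$ is. Since time is free, no obstruction can come from the size of cones, and a simply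 connected nilpotent group looks, at a large scale, more and more like a graded one. All this supports the following conjecture from \cite{AI}.

\begin{quote}
\emph{Every connected Lie group is Gersten combable.}
\end{quote}

We show that the conjecture is false. Let $\mathfrak g$ be a real vector space with basis $X_1,\dots,X_7$, $Y_1,\dots,Y_7$, $Z_0,Z_1$, and let $x_i,y_i,z_0,z_1$ be the dual basis. The indices of $X,Y,x,y$ are read modulo $7$, and wedge signs are often omitted. Define an antiderivation $d$ of $\Lambda^*\mathfrak g^*$ by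
\begin{equation}\label{eq:algebra}
dx_i=0,\qquad dy_i=x_ix_{i+1},\qquad dz_0=x_2y_2+x_4x_6,\qquad dz_1=\omega,
\end{equation}
\[
\omega=x_1y_1+x_4y_3+x_5y_4+x_6y_5+x_7y_6+x_1y_7+x_7y_7 .
\]
The rule $d\theta(A,B)=-\theta([A,B])$ for $\theta\in\mathfrak g^*$ turns \eqref{eq:algebra} into a bracket on $\mathfrak g$. The nonzero brackets of basis vectors are
\begin{gather*}
[X_i,X_{i+1}]=-Y_i,\qquad [X_4,X_6]=[X_2,Y_2]=-Z_0,\\
[X_1,Y_1]=[X_4,Y_3]=[X_5,Y_4]=[X_6,Y_5]=[X_7,Y_6]=[X_1,Y_7]=[X_7,Y_7]=-Z_1 .
\end{gather*}
The Jacobi identity is equivalent to $d^2=0$. Think of the $x_i$ as the vertices of a $7$-cycle and of $y_i$ as the edge $\{i,i+1\}$, as in Figure~\ref{fig:cycle}. In each monomial $x_sy_i$ of $dz_0$ and $dz_1$ the vertex $s$ is an endpoint of the edge $\{i,i+1\}$, so $d(x_sy_i)=-x_sx_ix_{i+1}=0$. Hence $d^2=0$, and $\mathfrak g$ is a nilpotent Lie algebra of dimension $n=16$. Let $G$ be the simply connected Lie group with Lie algebra $\mathfrak g$, and let $d_G$ be the distance function of any left-invariant Riemannian metric on $G$.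

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node (v1) at (90:2.2) {$x_1$};
\node (v2) at (38.6:2.2) {$x_2$};
\node (v3) at (-12.9:2.2) {$x_3$};
\node (v4) at (-64.3:2.2) {$x_4$};
\node (v5) at (-115.7:2.2) {$x_5$};
\node (v6) at (-167.1:2.2) {$x_6$};
\node (v7) at (141.4:2.2) {$x_7$};
\draw (v1) -- node[pos=0.15,circle,fill,inner sep=1.6pt]{} node[auto]{$y_1$} (v2);
\draw (v2) -- node[pos=0.15,circle,draw,fill=white,inner sep=1.6pt]{} node[auto]{$y_2$} (v3);
\draw (v3) -- node[pos=0.85,circle,fill,inner sep=1.6pt]{} node[auto]{$y_3$} (v4);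
\draw (v4) -- node[pos=0.85,circle,fill,inner sep=1.6pt]{} node[auto]{$y_4$} (v5);
\draw (v5) -- node[pos=0.85,circle,fill,inner sep=1.6pt]{} node[auto]{$y_5$} (v6);
\draw (v6) -- node[pos=0.85,circle,fill,inner sep=1.6pt]{} node[auto]{$y_6$} (v7);
\draw (v7) -- node[pos=0.15,circle,fill,inner sep=1.6pt]{} node[pos=0.85,circle,fill,inner sep=1.6pt]{} node[auto]{$y_7$} (v1);
\draw[dashed] (v4) -- (v6);
\end{tikzpicture}
\caption{The Lie algebra $\mathfrak g$. The edge $y_i$ joins $x_i$ to $x_{i+1}$, and $dy_i=x_ix_{i+1}$. A dot on the edge $y_i$ next to the vertex $x_s$ stands for the monomial $x_sy_i$. The seven black dots add up to $dz_1$; the white dot and the dashed chord $x_4x_6$ add up to $dz_0$.}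
\label{fig:cycle}
\end{figure}

\begin{theorem}\label{thm:main}
The group $G$ is not Gersten combable.
\end{theorem}

This follows from a rigidity statement about homotopies that end at the identity map.

\begin{theorem}\label{thm:rigid}
For every $C,\varepsilon>0$ there is $R_0$ such that the following holds. Let $(h_t)_{t\in[0,1]}$ be maps $G\to G$ with $d_G(h_t(p),h_t(q))\le C\,d_G(p,q)+C$ for all $p,q,t$, with $t\mapsto h_t(p)$ continuous for each $p$, and with $h_1=\mathrm{id}$. Then for all $R\ge R_0$, all $t$, and all $p$ with $d_G(e,p)\le R$,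
\[
d_G\bigl(h_t(p),\,h_t(e)\,p\bigr)\le\varepsilon R .
\]
\end{theorem}

The factor $h_t(e)$ must appear, because left translations along any path that ends at $e$ satisfy the hypotheses. To deduce Theorem~\ref{thm:main}, let $H$ be a Gersten combing of $G$, put $h_t=H(\cdot,t)$, and take $\varepsilon=\frac12$ and $t=0$. Then $h_0\equiv e$, and Theorem~\ref{thm:rigid} gives $d_G(e,p)\le R/2$ whenever $d_G(e,p)\le R$ and $R\ge R_0$. This is false for a point $p$ at distance exactly $R$ from $e$, which exists because $G$ is connected and unbounded.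

The next theorem collects complements that the disproof does not need. A \emph{positive grading} of a Lie algebra $\mathfrak n$ is a decomposition $\mathfrak n=\bigoplus_{a>0}\mathfrak n_a$ with $[\mathfrak n_a,\mathfrak n_b]\subset\mathfrak n_{a+b}$.

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] If $X=N\rtimes G$ is a connected Lie group (for example $X=G\times Y$), then $X$ is not Gersten combable.
\item[(b)] The group $G$ has lattices. No lattice $\Gamma<G$ admits a synchronous combing, even with no restriction on lengths. That is, for a word metric $d_\Gamma$ on $\Gamma$, there are no paths $\sigma_g:\mathbb N\to\Gamma$ $(g\in\Gamma)$ with uniformly bounded jumps, with $\sigma_g(0)=e$ and $\sigma_g$ eventually equal to $g$, and with $d_\Gamma(\sigma_g(m),\sigma_{g'}(m))\le k\,d_\Gamma(g,g')+k$ for a constant $k$ and all $m,g,g'$.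
\item[(c)] Conversely, let $X=N\rtimes X_0$ be connected, with $N$ simply connected nilpotent and $X_0$ Gersten combable. Suppose that $\mathfrak n$ has a derivation, diagonalizable with positive real eigenvalues, that commutes with the action of $X_0$. Then $X$ is Gersten combable. In particular, every simply connected nilpotent group whose Lie algebra has a positive grading is Gersten combable.
\end{enumerate}
\end{theorem}

The extensions $\mathbb R^m\rtimes X_0$ are the case of (c) in which the derivation is the identity. Deleting the single term $x_4x_6$ from \eqref{eq:algebra} gives a graded Lie algebra, whose group is combable by (c); so that term carries the whole obstruction.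

Section~\ref{sec:algebra} contains the algebra and proves the linear shadow of Theorem~\ref{thm:main}: every endomorphism of $\mathfrak g$ has determinant $0$ or $1$. It ends with a plan for carrying that argument over to large-scale Lipschitz maps, which is done in Sections~\ref{sec:rescale}--\ref{sec:proof}. Section~\ref{sec:compl} proves Theorem~\ref{thm:compl}. Besides textbook analysis, the proof of Theorem~\ref{thm:rigid} uses one external result, Pansu's differentiability theorem \cite{Pansu}.

\section{The algebra of $\mathfrak g$}\label{sec:algebra}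

\subsection{Weights, dilations and the graded algebra}

Put $V_1=\langle X_i\rangle$, $V_2=\langle Y_i\rangle$, $V_3=\langle Z_0,Z_1\rangle$. Then $[V_i,V_j]\subset\bigoplus_{m\ge i+j}V_m$, and the lower central series of $\mathfrak g$ is $\mathfrak g\supset V_2\oplus V_3\supset V_3\supset0$. Elements of $V_m$ and of $V_m^*$ have \emph{weight} $m$, and weights of multivectors and forms add under the wedge product. The top degree $n=16$ has weight $Q=7+14+6=27$. For real $\lambda$ let $\delta_\lambda$ be the linear map of $\mathfrak g$ that is multiplication by $\lambda^m$ on $V_m$.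

The \emph{graded algebra} $\bar{\mathfrak g}$ is the space $V_1\oplus V_2\oplus V_3$ with only the components $V_i\times V_j\to V_{i+j}$ of the bracket. It differs from $\mathfrak g$ in that $[X_4,X_6]=0$, that is, $dz_0=x_2y_2$. It is generated by $V_1$, and the $\delta_\lambda$ with $\lambda\neq0$ are automorphisms of it. A linear map is \emph{graded} if it maps each $V_m$ into itself.

The exponential map of a simply connected nilpotent group is a diffeomorphism. We use it to identify $G$ with $\mathfrak g$ under the Baker--Campbell--Hausdorff product, which in step $3$ reads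
\begin{equation}\label{eq:bch}
u*v=u+v+\tfrac12[u,v]+\tfrac1{12}[u,[u,v]]+\tfrac1{12}[v,[v,u]].
\end{equation}
The identity is $0$, the inverse of $u$ is $-u$, and endomorphisms of the Lie algebra are homomorphisms of the group.

\begin{example}\label{ex:dilation}
The natural attempt to comb $G$ is $H(p,t)=\delta_t(p)$. Let $a>0$, $p=aX_4$ and $q=p*X_6=aX_4+X_6-\frac a2Z_0$; the distance $d_G(p,q)=d_G(0,X_6)$ does not depend on $a$. Since $Z_0$ is central,
\[
(-\delta_tp)*\delta_tq=tX_6-\tfrac a2t^3Z_0+\tfrac12[-taX_4,tX_6]=tX_6+\tfrac a2(t^2-t^3)Z_0 .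
\]
For $0<t<1$ this leaves every bounded set as $a\to\infty$, so condition (iii) fails. By Lemma~\ref{lem:guiv} below, the failure has size about $a^{1/3}$ at points at distance about $a$ from the identity. It is invisible after rescaling distances by $1/a$. A proof of Theorem~\ref{thm:main} must therefore use more than the rescaled limit of a map.
\end{example}

\subsection{Graded endomorphisms}

The $7$-cycle and the dots of Figure~\ref{fig:cycle} are arranged to destroy every symmetry of $\bar{\mathfrak g}$ except the dilations.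

\begin{lemma}\label{lem:aut}
Every graded automorphism $\varphi$ of $\bar{\mathfrak g}$ equals $\delta_\lambda$ for some real $\lambda\ne0$. Every noninvertible graded endomorphism of $\bar{\mathfrak g}$ has rank at most $n-2$.
\end{lemma}

\begin{proof}
In this proof $d$ is the differential of $\bar{\mathfrak g}$; it commutes with $\varphi^*$ and is injective on $V_2^*$ and on $V_3^*$. Let $A=\varphi^*|_{V_1^*}$. It preserves $\mathcal E=d(V_2^*)=\langle x_ix_{i+1}\rangle$, the span of the edges.

\emph{$A$ is a monomial matrix.} Let $\mathfrak a$ be the space of $M\in\mathfrak{gl}(V_1^*)$ whose action on $\Lambda^2V_1^*$ as a derivation preserves $\mathcal E$. Let $M\in\mathfrak a$ and $Mx_i=\sum_jM_{ij}x_j$. In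
\[
M(x_ix_{i+1})=\sum_jM_{ij}\,x_jx_{i+1}+\sum_jM_{i+1,j}\,x_ix_j
\]
the monomial $x_jx_{i+1}$ with $j\ne i,i+1$ occurs only in the first sum, with coefficient $M_{ij}$. This coefficient vanishes unless $\{j,i+1\}$ is an edge, so $M_{ij}=0$ unless $j\in\{i,i+1,i+2\}$. The coefficient of $x_{i-1}x_j$ in $M(x_{i-1}x_i)$ gives in the same way $M_{ij}=0$ unless $j\in\{i,i-1,i-2\}$. Modulo $7$ the two sets meet only in $i$, so $M$ is diagonal. Diagonal matrices do preserve $\mathcal E$, so $\mathfrak a$ is the space of all diagonal matrices. Since $A$ preserves $\mathcal E$, we have $A\mathfrak aA^{-1}=\mathfrak a$, and $A$ permutes the common eigenlines of $\mathfrak a$: $Ax_i=a_ix_{\sigma(i)}$ with $a_i\ne0$. As $A$ maps edges to multiples of edges, $\sigma$ is an automorphism of the $7$-cycle.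

\emph{The permutation is trivial.} From $d\varphi^*y_i=a_ia_{i+1}x_{\sigma(i)}x_{\sigma(i+1)}$ and injectivity of $d$ we get $\varphi^*y_i=\pm a_ia_{i+1}y_{i'}$, where $y_{i'}$ is the edge $\{\sigma(i),\sigma(i+1)\}$. Thus $\varphi^*(x_2y_2)$ is a nonzero multiple of $x_{\sigma(2)}y_{2'}$. It also lies in $d(V_3^*)=\langle x_2y_2,\omega\rangle$. The form $\omega$ has seven monomials, none equal to $x_2y_2$, so the only multiples of monomials in this span are those of $x_2y_2$. Hence $\sigma$ fixes the vertex $2$ and the edge $\{2,3\}$, and an automorphism of a cycle that fixes two adjacent vertices is the identity.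

\emph{The scalars agree.} Now $\varphi^*y_i=a_ia_{i+1}y_i$, and $\varphi^*$ multiplies each monomial $x_sy_i$ by $a_sa_ia_{i+1}$. The form $\varphi^*\omega$ lies in $\langle x_2y_2,\omega\rangle$ and has no $x_2y_2$ term, so $\varphi^*\omega=\mu\omega$, and the seven monomials give
\[
\mu=a_1^2a_2=a_3a_4^2=a_4a_5^2=a_5a_6^2=a_6a_7^2=a_1^2a_7=a_1a_7^2 .
\]
The last equation gives $a_1=a_7=:\lambda$, so $\mu=\lambda^3$. Then $a_1^2a_2=\lambda^3$ gives $a_2=\lambda$, and the remaining equations, read from right to left, give $a_6=a_5=a_4=a_3=\lambda$. So $\varphi^*=\lambda$ on $V_1^*$ and $\lambda^2$ on $V_2^*$, and $d\varphi^*z=\lambda^3dz$ for $z\in V_3^*$ gives $\varphi^*=\lambda^3$ on $V_3^*$.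

\emph{Noninvertible endomorphisms.} If $\varphi|_{V_1}$ is onto $V_1$, then $\varphi$ is onto, because $V_1$ generates. So a noninvertible $\varphi$ kills some $X=\sum c_jX_j\neq0$. Choose $i$ with $c_i\ne0$. Then $\varphi$ also kills $[X,X_{i+1}]=-c_iY_i+c_{i+2}Y_{i+1}$, a nonzero element of $V_2$, and $\dim\ker\varphi\ge2$.
\end{proof}

\subsection{A relation between weights $3$ and $4$}

We pair forms with multivectors by $(\theta_1\cdots\theta_s)(\xi_1\wedge\dots\wedge\xi_s)=\det(\theta_i(\xi_j))$. The transpose of $d$ is the boundary operator of $\mathfrak g$,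
\[
\partial(\xi_0\wedge\dots\wedge\xi_s)=\sum_{i<j}(-1)^{i+j}[\xi_i,\xi_j]\wedge\xi_0\wedge\cdots\widehat{\xi_i}\cdots\widehat{\xi_j}\cdots\wedge\xi_s,
\]
so that $(d\theta)(\xi)=\theta(\partial\xi)$ for $\theta\in\Lambda^*\mathfrak g^*$. A multivector $\xi$ with $\partial\xi=0$ is a \emph{cycle}; exact forms vanish on cycles.

The equation $dz_0=x_2y_2+x_4x_6$ is a relation in $H^2(\mathfrak g)$ between weights $3$ and $2$, and it is the source of the factor $t^2-t^3$ in Example~\ref{ex:dilation}. We will be able to compute how a large-scale Lipschitz map acts on a closed form only against a cycle of the same weight, and $X_2\wedge Y_2$ is not a cycle: its boundary is $Z_0$. Multiplying the relation by $x_1$ allows us to trade $x_2y_2$ for $x_2y_1$, whose dual bivector is a cycle.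

\begin{lemma}\label{lem:relation}
In $\Lambda^3\mathfrak g^*$,
\begin{equation}\label{eq:relation}
x_1x_4x_6-x_2y_1x_3=d(z_0x_1-y_1y_2).
\end{equation}
The form $x_2y_1$ is closed, and $X_2\wedge Y_1$ and $c=X_1X_4X_6+X_2Y_1X_3-X_2Y_2X_1$ are cycles.
\end{lemma}

\begin{proof}
We have $d(z_0x_1)=x_2y_2x_1+x_4x_6x_1=x_2y_2x_1+x_1x_4x_6$ and $d(y_1y_2)=x_1x_2y_2-y_1x_2x_3=x_2y_2x_1+x_2y_1x_3$; the difference is \eqref{eq:relation}. Next, $d(x_2y_1)=-x_2x_1x_2=0$ and $[X_2,Y_1]=0$. For three vectors, $\partial(\xi_0\xi_1\xi_2)=-[\xi_0,\xi_1]\xi_2+[\xi_0,\xi_2]\xi_1-[\xi_1,\xi_2]\xi_0$. Since $[X_1,X_4]$, $[X_1,X_6]$, $[X_2,Y_1]$, $[Y_1,X_3]$ and $[Y_2,X_1]$ vanish,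
\begin{align*}
\partial(X_1X_4X_6)&=-[X_4,X_6]X_1=Z_0X_1,\\
\partial(X_2Y_1X_3)&=[X_2,X_3]Y_1=-Y_2Y_1=Y_1Y_2,\\
\partial(X_2Y_2X_1)&=-[X_2,Y_2]X_1+[X_2,X_1]Y_2=Z_0X_1+Y_1Y_2,
\end{align*}
and $\partial c=0$.
\end{proof}

Both $x_1x_4x_6$ and $x_2y_1x_3$ take the value $1$ on $c$. So \eqref{eq:relation} says that one nonzero class in $H^3(\mathfrak g)$ factors in two ways, as $[x_1][x_4][x_6]$ with weight $3$ and as $[x_2y_1][x_3]$ with weight $4$.

\subsection{The linear model and the plan of the proof}\label{ss:model}

\begin{proposition}\label{prop:linear}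
Every endomorphism $\varphi$ of the Lie algebra $\mathfrak g$ has determinant $0$ or $1$.
\end{proposition}

\begin{proof}
The map $\varphi$ preserves the lower central series, so it is block triangular. Its diagonal blocks form a graded map $\bar\varphi$ with $\det\bar\varphi=\det\varphi$. For $u\in V_i$, $v\in V_j$, the $V_{i+j}$-component of $\varphi[u,v]=[\varphi u,\varphi v]$ shows that $\bar\varphi$ is an endomorphism of $\bar{\mathfrak g}$. Suppose $\det\varphi\ne0$. By Lemma~\ref{lem:aut}, $\bar\varphi=\delta_\lambda$ with $\lambda\neq0$, so $\varphi^*x_i=\lambda x_i$ and $\varphi^*y_1=\lambda^2y_1+\theta$ with $\theta\in V_1^*$. Apply $\varphi^*$ to \eqref{eq:relation} and evaluate on $c$. The right side is exact and gives $0$. The left side gives $\lambda^3-\lambda^4-\lambda^2(x_2\theta x_3)(c)$. The last term vanishes: $x_3$ kills every factor of $X_1X_4X_6$ and of $X_2Y_2X_1$, and $x_2,\theta,x_3$ all kill the factor $Y_1$ of $X_2Y_1X_3$. So $\lambda^3=\lambda^4$, $\lambda=1$, and $\det\varphi=\lambda^{Q}=1$.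
\end{proof}

The determinant is continuous, so no continuous path of endomorphisms joins the identity to the trivial map: $G$ has no combing through endomorphisms. The proof of Theorem~\ref{thm:rigid} replaces each ingredient by a large-scale counterpart for a map $h$ as in the theorem.
\begin{itemize}
\item \emph{The graded part $\bar\varphi$.} Rescalings of such maps converge to Lipschitz self-maps $F$ of the group of $\bar{\mathfrak g}$, and $F$ has at almost every point a derivative $DF$ that is a graded endomorphism of $\bar{\mathfrak g}$ (Section~\ref{sec:rescale}).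
\item \emph{The pullback $\varphi^*$.} We smooth $h$ so that forms can be pulled back (Section~\ref{sec:smooth}), and average the pullbacks over regions of size $R$. Averages of exact forms on cycles are boundary terms, and small (Section~\ref{sec:average}). The pullback is taken in $G$ itself, where \eqref{eq:relation} holds, and not in the limit.
\item \emph{The determinant.} Its counterpart is an averaged Jacobian $J_R(h)$, which tends to an average of $\det DF$. The relation \eqref{eq:relation} gives $\det DF\in\{0,1\}$ pointwise. A new difficulty is that $DF$ depends on the point, so the average could lie strictly between $0$ and $1$. The rank bound in Lemma~\ref{lem:aut} excludes this (Section~\ref{sec:dich}).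
\item \emph{Continuity.} For fixed $R$ the number $J_R(h_t)$ depends, after discretization, on finitely many points, and is continuous in $t$ (Section~\ref{sec:proof}).
\end{itemize}

\section{Rescaling $G$}\label{sec:rescale}

\subsection{The groups $G_r$}

To look at $G$ at scale $r$ we transport its law by $\delta_r$. For $1\le r<\infty$ put $u*_rv=\delta_{1/r}(\delta_ru*\delta_rv)$ and $G_r=(\mathfrak g,*_r)$. Then $G_1=G$, and $\delta_r:G_r\to G$ is an isomorphism. The law $*_r$ is \eqref{eq:bch} for the bracket $[u,v]_r=\delta_{1/r}[\delta_ru,\delta_rv]$, which agrees with the bracket of $\mathfrak g$ on basis vectors except that $[X_4,X_6]_r=-r^{-1}Z_0$. Let $G_\infty=(\mathfrak g,*_\infty)$ be the group of $\bar{\mathfrak g}$. Thus $u*_rv$ is polynomial in $u,v$ and $1/r$, for $r$ in the compact parameter space $[1,\infty]$. Writing $v_m$ for the $V_m$-component of $v$ and $v_{<m}$ for the components of lower weight, all these laws are triangular: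
\begin{equation}\label{eq:triang}
(u*_rv)_m=u_m+v_m+(\text{a polynomial in }u_{<m},\,v_{<m},\,1/r).
\end{equation}
Left and right translations therefore have Jacobian determinant $1$, and Lebesgue measure is a bi-invariant Haar measure on every $G_r$.

For $\xi\in\Lambda^*\mathfrak g$ and $\alpha\in\Lambda^*\mathfrak g^*$ let $\xi^{(r)},\alpha^{(r)}$ be the left-invariant extensions to $G_r$; the superscript is dropped when $r=1$, and when the group is clear. For a vector $u$, \eqref{eq:bch} gives
\begin{equation}\label{eq:leftinv}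
u^{(r)}(a)=\tfrac{d}{ds}\big|_{s=0}\,a*_rsu=u+\tfrac12[a,u]_r+\tfrac1{12}[a,[a,u]_r]_r .
\end{equation}
This is a unipotent linear map of $u$, so the coefficients of $\xi^{(r)}$ and of $\alpha^{(r)}$ are polynomials in $a$ and $1/r$. On $G$, the exterior derivative of a left-invariant form is given by the operator $d$ of \eqref{eq:algebra}.

The map $v\mapsto p*\delta_rv$ from $G_r$ to $G$ is an isomorphism followed by a left translation. It sends $\xi^{(r)}$ to $r^{\ell'}\xi$ if $\xi$ has weight $\ell'$, and it pulls $\alpha$ back to $(\delta_r^*\alpha)^{(r)}$. Hence, if smooth maps $f$ and $\Phi$ satisfy $f(p*\delta_rv)=q*\delta_r\Phi(v)$ for all $v$, then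
\begin{equation}\label{eq:transport}
(f^*\alpha)(\xi)\big|_{p*\delta_rv}=r^{-\ell'}\,\bigl(\Phi^*(\delta_r^*\alpha)^{(r)}\bigr)(\xi^{(r)})\big|_{v}.
\end{equation}

Let $\|\cdot\|$ be the Euclidean norm on $\mathfrak g$ for which our basis is orthonormal, and let $|v|=\|v_1\|+\|v_2\|^{1/2}+\|v_3\|^{1/3}$. Then $|\delta_rv|=r|v|$ for $r>0$, and $|{-v}|=|v|$. The following observation compares the group-theoretic and the Euclidean notions of closeness.

\begin{lemma}\label{lem:unif}
Let $B\subset\mathfrak g$ be bounded and $\varepsilon>0$. There is $\eta>0$ such that, for all $a\in B$, $b\in\mathfrak g$ and $r\in[1,\infty]$, $\|b-a\|<\eta$ implies $|(-a)*_rb|<\varepsilon$, and $|(-a)*_rb|<\eta$ implies $\|b-a\|<\varepsilon$.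
\end{lemma}

\begin{proof}
The maps $(r,a,b)\mapsto|(-a)*_rb|$ and $(r,a,w)\mapsto\|a*_rw-a\|$ are uniformly continuous on compact subsets of $[1,\infty]\times\mathfrak g\times\mathfrak g$ and vanish for $b=a$ and for $w=0$ respectively. For the second implication take $w=(-a)*_rb$.
\end{proof}

\subsection{Distances}

\begin{lemma}\label{lem:words}
\begin{enumerate}
\item[(a)] There is $C_0$ such that, for every $r\in[1,\infty]$, every $v$ with $|v|\le1$ is a $*_r$-product of $49$ elements of $V_1$ of norm at most $C_0$.
\item[(b)] For every $L$ there is $C(L)$ such that, for every $r\in[1,\infty]$, every absolutely continuous curve $\gamma:[0,1]\to G_r$ with $\gamma(0)=0$ and $\gamma'(s)=u(s)^{(r)}(\gamma(s))$, $\|u(s)\|\le L$ a.e., satisfies $|\gamma(1)|\le C(L)$.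
\end{enumerate}
\end{lemma}

\begin{proof}
(a) ``Bounded'' means bounded independently of $v$ and $r$. Write $(a,b)_r=a*_rb*_r(-a)*_r(-b)$. On $V_2\oplus V_3$ the bracket vanishes and $*_r$ is addition. Modulo the central ideal $V_3$ the group has step $2$, so $(a,b)_r\in[a,b]_r+V_3$. If $b\in V_2\oplus V_3$, then $a*_rb*_r(-a)=e^{\operatorname{ad}a}b=b+[a,b]_r$, so $(a,b)_r=[a,b]_r$ exactly.

The element $v'=(-v_1)*_rv$ is bounded and lies in $V_2\oplus V_3$. Let $s_i=y_i(v')$, and choose real numbers $\alpha_i,\beta_i$ with $|\alpha_i|=|\beta_i|$ and $\alpha_i\beta_i=-s_i$. Then $g_i=(\alpha_iX_i,\beta_iX_{i+1})_r\in s_iY_i+V_3$ is bounded, and $v'-\sum_ig_i=a^3Z_0+b^3Z_1$ with $a,b$ bounded. Finally $(aX_2,aX_3)_r\in-a^2Y_2+V_3$ gives $(aX_2,(aX_2,aX_3)_r)_r=a^3Z_0$, and $(bX_1,(bX_1,bX_2)_r)_r=b^3Z_1$ in the same way. Each $g_i$ is a product of $4$ bounded elements of $V_1$, each double commutator a product of $10$, and $1+7\cdot4+2\cdot10=49$.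

(b) By \eqref{eq:leftinv}, $\gamma_m'=u_m+{}$a polynomial in $\gamma_{<m}$, $u_{<m}$, $1/r$. Induction on $m=1,2,3$ bounds $\gamma_m$ on $[0,1]$.
\end{proof}

\begin{lemma}[Guivarc'h]\label{lem:guiv}
There is $C_1$ with $C_1^{-1}|p|-C_1\le d_G(0,p)\le C_1|p|+C_1$ for all $p\in G$.
\end{lemma}

\begin{proof}
The Riemannian norm on $\mathfrak g$ and $\|\cdot\|$ are comparable. For the upper bound let $r=|p|+1$, apply Lemma~\ref{lem:words}(a) to $\delta_{1/r}p$ in $G_r$, and apply the isomorphism $\delta_r$. This writes $p$ as a product in $G$ of $49$ elements $u\in V_1$ with $\|u\|\le C_0r$. The path $s\mapsto su$ shows $d_G(0,u)=O(r)$, and left invariance gives $d_G(0,p)=O(r)$. For the lower bound let $r=d_G(0,p)+1$, and join $0$ to $p$ by a curve $\gamma$ on $[0,1]$ of speed at most $r$, so $\gamma'(s)=u(s)^{(1)}(\gamma(s))$ with $\|u(s)\|=O(r)$. The curve $\delta_{1/r}\gamma$ in $G_r$ has velocity $(\delta_{1/r}u(s))^{(r)}$, and $\|(\delta_{1/r}u)_m\|=O(r^{1-m})=O(1)$. By Lemma~\ref{lem:words}(b), $|\delta_{1/r}p|=O(1)$, that is, $|p|=O(r)$.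
\end{proof}

We call $h:G\to G$ a \emph{$K$-coarse map} if it is Borel measurable and
\begin{equation}\label{eq:CL}
|h(p)^{-1}*h(q)|\le K\bigl(|p^{-1}*q|+1\bigr)\qquad(p,q\in G).
\end{equation}
By Lemma~\ref{lem:guiv}, a Borel map with $d_G(h(p),h(q))\le C\,d_G(p,q)+C$ is $K$-coarse with $K$ depending only on $C$ and the metric. If $h$ is $K$-coarse, so is $q\mapsto p'*h(p*q)$ for fixed $p,p'$.

\subsection{Limit maps and Pansu's theorem}

For $h:G\to G$ and $R\ge1$ put $h^{[R]}=\delta_{1/R}\circ h\circ\delta_R$. If $h$ is $K$-coarse, then \eqref{eq:CL} becomes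
\begin{equation}\label{eq:CLR}
|h^{[R]}(u)^{-1}*_Rh^{[R]}(v)|\le K\bigl(|u^{-1}*_Rv|+1/R\bigr).
\end{equation}
We say that $F:\mathfrak g\to\mathfrak g$ is the \emph{limit map} of a sequence $(h_j,R_j)$ if the $h_j$ are $K$-coarse for one constant $K$, $R_j\to\infty$, and $h_j^{[R_j]}\to F$ locally uniformly. Letting $j\to\infty$ in \eqref{eq:CLR}, we find
\begin{equation}\label{eq:lipF}
|F(u)^{-1}*_\infty F(v)|\le K\,|u^{-1}*_\infty v| .
\end{equation}

\begin{lemma}\label{lem:compact}
Let $h_j$ be $K$-coarse with $h_j(0)=0$, and let $R_j\to\infty$. Then a subsequence of $(h_j,R_j)$ has a limit map.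
\end{lemma}

\begin{proof}
This is the Arzel\`a--Ascoli argument for maps that are only asymptotically equicontinuous. Put $k_j=h_j^{[R_j]}$. By \eqref{eq:CLR} with $u=0$, $|k_j(v)|\le K(|v|+1)$. Pass to a subsequence that converges on a countable dense set $\mathcal D$. Let $B$ be a closed Euclidean ball and $\varepsilon>0$. By \eqref{eq:CLR} and both halves of Lemma~\ref{lem:unif}, there are $\eta>0$ and $j_0$ such that $\|k_j(u)-k_j(v)\|<\varepsilon$ whenever $u,v\in B$, $\|u-v\|<\eta$ and $j\ge j_0$. Cover $B$ by finitely many $\eta$-balls with centers in $\mathcal D\cap B$. For large $i,j$ we have $\|k_i-k_j\|<\varepsilon$ at all centers, hence $\|k_i-k_j\|<3\varepsilon$ on $B$.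
\end{proof}

The group $G_\infty$ is a \emph{Carnot group}: its Lie algebra is graded and generated by $V_1$. The \emph{Carnot--Carath\'eodory distance} $d_{cc}(u,v)$ is the infimum of $\int\|w(s)\|\,ds$ over absolutely continuous curves $\gamma$ from $u$ to $v$ with $\gamma'(s)=w(s)^{(\infty)}(\gamma(s))$ and $w(s)\in V_1$. It is left-invariant, and the automorphisms $\delta_\rho$, $\rho>0$, multiply it by $\rho$. Lemma~\ref{lem:words} with $r=\infty$ and these dilations give two facts. By (a), every $v\in G_\infty$ is a product of $49$ elements of $V_1$ of norm at most $C_0|v|$, so $V_1$ generates the group $G_\infty$ and $d_{cc}(0,v)\le49C_0|v|$. By (b), $d_{cc}(0,v)<\rho$ implies $|\delta_{1/\rho}v|\le C(1)$, so $|v|\le C(1)\,d_{cc}(0,v)$. Thus a map $F$ satisfies \eqref{eq:lipF} for some $K$ if and only if it is Lipschitz for $d_{cc}$; we call such maps \emph{Lipschitz}. They are continuous by Lemma~\ref{lem:unif}.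

\begin{theorem}[Pansu \cite{Pansu}]\label{thm:pansu}
Let $F:G_\infty\to G_\infty$ be Lipschitz. For almost every $v$, the maps
\[
F^{v,\rho}(u)=\delta_{1/\rho}\bigl(F(v)^{-1}*_\infty F(v*_\infty\delta_\rho u)\bigr)
\]
converge locally uniformly, as $\rho\to0^+$, to a homomorphism of $G_\infty$ that commutes with the dilations.
\end{theorem}

In exponential coordinates the limit is a graded endomorphism $DF(v)$ of $\bar{\mathfrak g}$, the \emph{Pansu derivative}. It is measurable in $v$, as an a.e.\ limit of the continuous functions $v\mapsto F^{v,1/j}(u)$. By \eqref{eq:lipF},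
\begin{equation}\label{eq:blowupbound}
|F^{v,\rho}(u)|\le K|u| .
\end{equation}

\section{Smoothing at a given scale}\label{sec:smooth}

A coarse map need not be continuous, so forms cannot be pulled back by it. We need a smoothing at each scale between $1$ and $R$, with derivative bounds that respect weights. Such bounds follow by rescaling once the smoothing commutes with left translations and with the isomorphisms $\delta_r$. Convolution in coordinates does not commute with left translations of the target, so we average with a center of mass that is adapted to the group law.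

\subsection{Center of mass}

Let $\mu$ be a compactly supported probability measure on $\mathfrak g$ and $r\in[1,\infty]$. There is a unique point $a=\operatorname{cm}_r(\mu)$ with $\int(-a)*_rb\,d\mu(b)=0$. Indeed, by \eqref{eq:triang} the $V_m$-component of $(-a)*_rb$ is $b_m-a_m+P_m^{(r)}(a_{<m},b_{<m})$, with $P_m^{(r)}$ polynomial in its arguments and in $1/r$, so the condition is the recursion
\begin{equation}\label{eq:cm}
a_m=\int\bigl(b_m+P^{(r)}_m(a_{<m},b_{<m})\bigr)\,d\mu(b),\qquad m=1,2,3.
\end{equation}
The center of mass is equivariant under left translations, since $(-(g*_ra))*_r(g*_rb)=(-a)*_rb$. It is also equivariant under linear maps that are group isomorphisms, since these commute with the integral.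

\subsection{The smoothing operators}

Fix a smooth even function $\kappa\ge0$ on $\mathfrak g$ with support in $\{|w|<1\}$ and $\int\kappa=1$. For $k:\mathfrak g\to\mathfrak g$ Borel and locally bounded, $r\in[1,\infty]$ and $\tau>0$, let $S^{(r)}_\tau k(v)$ be $\operatorname{cm}_r$ of the image of the measure $\kappa(w)\,dw$ under $w\mapsto k(v*_r\delta_\tau w)$.

\begin{lemma}\label{lem:smooth}
\begin{enumerate}
\item[(a)] $S^{(r)}_\tau k(v)$ is smooth in $(v,\tau)$. If $|k(v)|\le K(|v|+1)$ for all $v$, then $S^{(r)}_\tau k$ and its first derivatives in $(v,\tau)$ are bounded on $\{|v|\le1,\ \frac12\le\tau\le2\}$ by a constant that depends only on $K$.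
\item[(b)] If $r_j\to r$ in $[1,\infty]$ and $k_j\to k$ locally uniformly, then $S^{(r_j)}_\tau k_j\to S^{(r)}_\tau k$ in $C^1$ on compact sets, for each fixed $\tau>0$.
\item[(c)] If $\varphi$ is an endomorphism of the Lie algebra of $G_r$, then $S^{(r)}_\tau\varphi=\varphi$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $\kappa_\tau(w)=\tau^{-Q}\kappa(\delta_{1/\tau}w)$. By \eqref{eq:cm}, the coordinates of $S^{(r)}_\tau k(v)$ are fixed polynomials in $1/r$ and in finitely many integrals
\[
I(v,\tau)=\int\Pi\bigl(k(v*_r\delta_\tau w)\bigr)\kappa(w)\,dw=\int\Pi\bigl(k(w)\bigr)\,\kappa_\tau\bigl((-v)*_rw\bigr)\,dw,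
\]
where $\Pi$ runs over monomials in the coordinates; the second form comes from left invariance of $dw$. In the second form, derivatives in $(v,\tau)$ fall only on the kernel $\kappa_\tau((-v)*_rw)$. For $(v,\tau)$ in a compact set, the kernel is supported in a bounded set $B$ of $w$ that does not depend on $r$, and the kernel and its derivatives are continuous in $(r,v,\tau,w)$ on a compact set. In (a), $\Pi(k)$ is bounded on $B$ in terms of $K$; in (b), $\Pi(k_j)\to\Pi(k)$ uniformly on $B$. This proves (a) and (b). For (c), $\varphi$ is a linear homomorphism, so $\int(-\varphi v)*_r\varphi(v*_r\delta_\tau w)\,\kappa(w)\,dw=\int\varphi(\delta_\tau w)\kappa(w)\,dw=0$ because $\kappa$ is even.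
\end{proof}

On $G$ we write $S_r=S^{(1)}_r$ for the smoothing at scale $r$. Let $h:G\to G$ be Borel and locally bounded, $p,q\in G$, $r\ge1$, and $k(v)=\delta_{1/r}(q^{-1}*h(p*\delta_rv))$. From $\delta_rv*\delta_{r\tau}w=\delta_r(v*_r\delta_\tau w)$ we get $h(p*\delta_rv*\delta_{r\tau}w)=q*\delta_rk(v*_r\delta_\tau w)$, and equivariance of the center of mass gives
\begin{equation}\label{eq:equiv}
S_{r\tau}h(p*\delta_rv)=q*\delta_r\,S^{(r)}_\tau k(v).
\end{equation}

\begin{lemma}\label{lem:bounds}
Let $h$ be $K$-coarse, $\mathcal H(p,r)=S_rh(p)$, and let $\alpha\in\Lambda^*\mathfrak g^*$ have components of weight at most $\ell$ only. Let $T_r$ be the restriction of $\iota_{\partial_r}\mathcal H^*\alpha$ to $G\times\{r\}$. For $\xi\in\Lambda^*\mathfrak g$ of weight $\ell'$ and of the appropriate degree,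
\begin{equation}\label{eq:bounds}
\bigl((S_rh)^*\alpha\bigr)(\xi)=O(r^{\ell-\ell'}),\qquad T_r(\xi)=O(r^{\ell-1-\ell'}),
\end{equation}
uniformly on $G$ for $r\ge1$, with constants that depend only on $K,\alpha,\xi$. Also $|h(p)^{-1}*S_1h(p)|$ is bounded in terms of $K$.
\end{lemma}

\begin{proof}
Fix $p$ and $r\ge1$ and use \eqref{eq:equiv} with $q=h(p)$. Then $|k(v)|\le r^{-1}K(r|v|+1)\le K(|v|+1)$, so Lemma~\ref{lem:smooth}(a) bounds $\Phi(v,\tau)=S^{(r)}_\tau k(v)$ and its first derivatives at $(0,1)$. By \eqref{eq:transport}, the first quantity in \eqref{eq:bounds} at $p$ equals $r^{-\ell'}$ times the value of $(\delta_r^*\alpha)^{(r)}$, at the bounded point $\Phi(0,1)$, on the image of $\xi$ under the bounded differential of $\Phi$. Since $\delta_r^*\alpha=O(r^\ell)$ for $r\ge1$, the first bound follows. The change of variables $(v,\tau)\mapsto(p*\delta_rv,r\tau)$ sends $\partial_\tau$ to $r\partial_r$, so $T_r(\xi)$ at $p$ is $r^{-1-\ell'}$ times the value of the same form on the image of $\partial_\tau\wedge\xi$. This gives the second bound. For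 $r=1$, \eqref{eq:equiv} gives $h(p)^{-1}*S_1h(p)=\Phi(0,1)$.
\end{proof}

In particular $(S_1h)^*\alpha$ is bounded in the left-invariant frame for every left-invariant $\alpha$. The counterpart for Lipschitz maps of $G_\infty$ concerns small scales.

\begin{lemma}\label{lem:Frho}
Let $F:G_\infty\to G_\infty$ be Lipschitz and $F_\rho=S^{(\infty)}_\rho F$ for $\rho>0$. Let $\alpha$ and $\xi$ be left-invariant on $G_\infty$, of the same degree and of pure weights $\ell$ and $\ell'$. Then $(F_\rho^*\alpha)(\xi)=O(\rho^{\ell-\ell'})$ uniformly on $G_\infty$. If $\ell=\ell'$, then $(F_\rho^*\alpha)(\xi)|_v\to(DF(v)^*\alpha)(\xi)$ as $\rho\to0$ for a.e.\ $v$.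
\end{lemma}

\begin{proof}
The $\delta_\rho$ are automorphisms of $G_\infty$, so the derivation of \eqref{eq:equiv} gives $F_\rho(v*_\infty\delta_\rho u)=F(v)*_\infty\delta_\rho\Phi_\rho(u)$ with $\Phi_\rho=S^{(\infty)}_1F^{v,\rho}$, and that of \eqref{eq:transport} gives $(F_\rho^*\alpha)(\xi)|_v=\rho^{\ell-\ell'}(\Phi_\rho^*\alpha)(\xi)|_0$. By \eqref{eq:blowupbound} and Lemma~\ref{lem:smooth}(a) the last factor is bounded. At a point $v$ where Theorem~\ref{thm:pansu} applies, parts (b) and (c) of Lemma~\ref{lem:smooth} give $\Phi_\rho\to S^{(\infty)}_1DF(v)=DF(v)$ in $C^1$ near $0$.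
\end{proof}

\section{Averages of pulled-back forms}\label{sec:average}

Let $E_1,\dots,E_n$ be the basis $X_i,Y_i,Z_0,Z_1$; wedge products of distinct $E_i$ are \emph{basis monomials}. Fix $\psi\in C_c^\infty(\mathfrak g)$ with $\psi\ge0$ and $\int\psi=1$, and put $\psi_R=\psi\circ\delta_{1/R}$, so that $\int\psi_R=R^Q$. For a smooth form $\beta$ on $G$ and $\xi\in\Lambda^*\mathfrak g$ of the same degree, define
\[
\langle\beta\rangle_R(\xi)=R^{-Q}\int_G\psi_R\,\beta(\xi)\,dp ,
\]
and let $\|\beta\|_R$ be the supremum of $|\beta(\xi')|$ over $\operatorname{supp}\psi_R$ and over basis monomials $\xi'$. If $\beta$ is left-invariant, then $\langle\beta\rangle_R(\xi)=\beta(\xi)$.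

\begin{lemma}\label{lem:parts}
Let $\xi$ be a cycle. There is a constant $C_\xi$ such that, for every smooth form $\theta$ on $G$ of degree $\deg\xi-1$ and every $R\ge1$,
\[
|\langle d\theta\rangle_R(\xi)|\le C_\xi\max\Bigl\{R^{-i}\sup_{\operatorname{supp}\psi_R}|\theta(\xi')|\Bigr\}\le C_\xi R^{-1}\|\theta\|_R ,
\]
where the maximum is over the ways of writing a basis monomial that occurs in $\xi$ as $\pm E\wedge\xi'$ with $E$ a basis vector and $i$ its weight.
\end{lemma}

\begin{proof}
The flow of a left-invariant vector field $E$ consists of right translations, which preserve $dp$; so $\int Ef\,dp=0$ for $f\in C_c^\infty(G)$. Cartan's formula for left-invariant fields $\xi_0,\dots,\xi_s$ reads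
\[
d\theta'(\xi_0\wedge\dots\wedge\xi_s)=\sum_i(-1)^i\xi_i\bigl(\theta'(\xi_0\wedge\cdots\widehat{\xi_i}\cdots\wedge\xi_s)\bigr)+\theta'\bigl(\partial(\xi_0\wedge\dots\wedge\xi_s)\bigr).
\]
Hence $\int d\theta'(\xi)\,dp=\int\theta'(\partial\xi)\,dp=0$ for compactly supported $\theta'$. With $\theta'=\psi_R\theta$ this gives $\langle d\theta\rangle_R(\xi)=-R^{-Q}\int(d\psi_R\wedge\theta)(\xi)\,dp$. The integrand is a fixed linear combination of terms $(E\psi_R)\,\theta(\xi')$ with $E,\xi'$ as in the statement. Transport by $\delta_R:G_R\to G$ gives $(E\psi_R)(\delta_Rv)=R^{-i}(E^{(R)}\psi)(v)=O(R^{-i})$, and $\operatorname{supp}\psi_R$ has measure $O(R^Q)$.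
\end{proof}

Lemma~\ref{lem:parts} yields two ways to compute averages. The first handles factors of degree one. The left-invariant form $x_i$ is the differential of the linear function $x_i$ on $\mathfrak g$, which by \eqref{eq:triang} is a homomorphism $G\to\mathbb R$; we use the same letter for both.

\begin{lemma}\label{lem:factor}
Let $\xi$ be a cycle, $\beta$ a closed smooth form on $G$ of degree $\deg\xi-1$, $f$ a smooth function, and $\lambda\in\mathbb R$. Then for $R\ge1$
\[
\bigl|\langle\beta\wedge df\rangle_R(\xi)-\lambda\langle\beta\wedge x_i\rangle_R(\xi)\bigr|\le C_\xi\,\|\beta\|_R\;R^{-1}\sup_{\operatorname{supp}\psi_R}|f-\lambda x_i| .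
\]
\end{lemma}

\begin{proof}
With $\phi=f-\lambda x_i$ we have $\beta\wedge df-\lambda\beta\wedge x_i=\beta\wedge d\phi=\pm d(\phi\beta)$. Apply Lemma~\ref{lem:parts}.
\end{proof}

The second way computes the average of a pullback from the limit map. The difficulty is that $S_1h$ smooths at scale $1$, while convergence to the limit map controls derivatives only after smoothing at a scale comparable to $R$. The family $S_rh$, $1\le r\le\rho R$, is a homotopy between the two, and for a closed form it changes the pullback by an exact form.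

\begin{proposition}\label{prop:A}
Let $F$ be the limit map of $(h_j,R_j)$. Let $\alpha\in\Lambda^*\mathfrak g^*$ be closed, with components of weight at most $\ell$ only, and let $\alpha_\ell$ be its component of weight $\ell$. Let $\xi\in\Lambda^*\mathfrak g$ be a cycle of the same degree and of pure weight $\ell$. Then
\[
\langle(S_1h_j)^*\alpha\rangle_{R_j}(\xi)\longrightarrow\int\psi(v)\,\bigl(DF(v)^*\alpha_\ell\bigr)(\xi)\,dv .
\]
\end{proposition}

\begin{proof}
Fix $\rho\in(0,1]$, write $h=h_j$, $R=R_j$, and take $j$ so large that $\rho R\ge1$.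

\emph{From scale $1$ to scale $\rho R$.} Since $d\alpha=0$, the homotopy formula $\frac{d}{dr}(S_rh)^*\alpha=dT_r$ holds with $T_r$ as in Lemma~\ref{lem:bounds}. So $(S_{\rho R}h)^*\alpha-(S_1h)^*\alpha=dT$ with $T=\int_1^{\rho R}T_r\,dr$. In Lemma~\ref{lem:parts}, if $E$ has weight $i$, then $\xi'$ has weight $\ell-i$, and \eqref{eq:bounds} gives $R^{-i}|T(\xi')|=O\bigl(R^{-i}\int_1^{\rho R}r^{i-1}dr\bigr)=O(\rho^i)$. As $i\ge1$,
\begin{equation}\label{eq:Astep}
\langle(S_{\rho R}h)^*\alpha\rangle_R(\xi)=\langle(S_1h)^*\alpha\rangle_R(\xi)+O(\rho),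
\end{equation}
with a constant independent of $j$ and $\rho$.

\emph{The limit $j\to\infty$.} By \eqref{eq:equiv} with $p=q=0$, $S_{\rho R}h(\delta_Rv)=\delta_R\Phi_j(v)$, where $\Phi_j=S^{(R)}_\rho h^{[R]}$. Substituting $p=\delta_Rv$ in the integral and using \eqref{eq:transport}, we see that the left side of \eqref{eq:Astep} equals
\[
\int\psi(v)\,\bigl(\Phi_j^*(R^{-\ell}\delta_R^*\alpha)^{(R)}\bigr)(\xi^{(R)})\big|_v\,dv .
\]
By Lemma~\ref{lem:smooth}(b), $\Phi_j\to F_\rho$ in $C^1$ on $\operatorname{supp}\psi$. Also $R^{-\ell}\delta_R^*\alpha\to\alpha_\ell$, and left-invariant extensions depend continuously on $R\in[1,\infty]$. So the integral tends to $\int\psi\,(F_\rho^*\alpha_\ell)(\xi)\,dv$, computed on $G_\infty$, and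
\[
\limsup_{j\to\infty}\Bigl|\langle(S_1h_j)^*\alpha\rangle_{R_j}(\xi)-\int\psi\,(F_\rho^*\alpha_\ell)(\xi)\,dv\Bigr|=O(\rho).
\]
Let $\rho\to0$ and use Lemma~\ref{lem:Frho} with dominated convergence.
\end{proof}

\begin{remark}\label{rem:weight}
Proposition~\ref{prop:A} cannot be applied to $\alpha=x_2y_1x_3$ and $\xi=c$. The form has weight $4$, the monomial $X_1X_4X_6$ of $c$ has weight $3$, and the estimate that leads to \eqref{eq:Astep} would give $R^{-1}\int_1^{\rho R}r\,dr$, of order $\rho^2R$. This is why the factorization $[x_2y_1][x_3]$ matters: Lemma~\ref{lem:factor} removes the factor $x_3$, and what remains is a closed form paired with a cycle of the same weight.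
\end{remark}

\section{Derivatives of limit maps}\label{sec:dich}

\subsection{The relation forces $\lambda=1$}

\begin{proposition}\label{prop:C}
Let $F$ be the limit map of $(h_j,R_j)$. Then for a.e.\ $v$, either $DF(v)$ is noninvertible or $DF(v)=\mathrm{id}$.
\end{proposition}

\begin{proof}
Let $v$ be a point where Theorem~\ref{thm:pansu} applies and $DF(v)$ is invertible. By Lemma~\ref{lem:aut}, $DF(v)=\delta_\lambda$ with $\lambda\ne0$.

\emph{Step 1: $\delta_\lambda$ is itself a limit map.} We zoom in at $v$ more slowly than $R_j$ grows. Put $p_j=\delta_{R_j}v$, $\hat h_j(q)=h_j(p_j)^{-1}*h_j(p_j*q)$ and $k_j=h_j^{[R_j]}$. The $\hat h_j$ are $K$-coarse. For fixed $\varepsilon>0$,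
\[
\hat h_j^{[\varepsilon R_j]}(u)=\delta_{1/\varepsilon}\bigl(k_j(v)^{-1}*_{R_j}k_j(v*_{R_j}\delta_\varepsilon u)\bigr)\longrightarrow F^{v,\varepsilon}(u)
\]
locally uniformly as $j\to\infty$, because $k_j\to F$ locally uniformly, $F$ is continuous, and $*_{R_j}\to*_\infty$. Choose $j_1<j_2<\cdots$ such that for $j\ge j_m$ we have $R_j\ge m^2$ and $\|\hat h_j^{[R_j/m]}-F^{v,1/m}\|<1/m$ on $\{|u|\le m\}$. Put $R_j'=R_j/m$ for $j_m\le j<j_{m+1}$. Then $R'_j\ge m$, so $R_j'\to\infty$, and $\hat h_j^{[R_j']}\to\delta_\lambda$ locally uniformly because $F^{v,1/m}\to\delta_\lambda$. Renaming, we assume from now on that the limit map of $(h_j,R_j)$ is $\delta_\lambda$.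

\emph{Step 2: pulling back the relation.} Let $f=S_1h_j$, $R=R_j$ and $f_i=x_i\circ f$, so $f^*x_i=df_i$. By Lemma~\ref{lem:bounds}, pullbacks of left-invariant forms by $f$ are bounded independently of $j$. Since $x_i$ is a homomorphism and $|h_j(p)^{-1}*f(p)|$ is bounded, $f_i=x_i\circ h_j+O(1)$. Moreover $x_i(h_j(\delta_Ru))=R\,x_i(h_j^{[R]}(u))=R\,(\lambda x_i(u)+o(1))$ uniformly for $u\in\operatorname{supp}\psi$. Hence
\begin{equation}\label{eq:phi}
\sup_{\operatorname{supp}\psi_R}|f_i-\lambda x_i|=o(R)\qquad(j\to\infty).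
\end{equation}
Pull \eqref{eq:relation} back by $f$, average, and evaluate on the cycle $c$. The right side is $d$ of a bounded form, so Lemma~\ref{lem:parts} gives, with $\beta=f^*(x_2y_1)$,
\begin{equation}\label{eq:seven}
\langle df_1\,df_4\,df_6\rangle_R(c)-\langle\beta\wedge df_3\rangle_R(c)=O(1/R).
\end{equation}

\emph{Step 3: the first term tends to $\lambda^3$.} Cyclic permutations of three $1$-forms do not change their product. Apply Lemma~\ref{lem:factor} and \eqref{eq:phi} three times, with the closed bounded $2$-forms $df_1df_4$, $x_6df_1$ and $x_4x_6$: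
\begin{align*}
\langle df_1df_4df_6\rangle_R(c)&=\lambda\langle x_6\,df_1df_4\rangle_R(c)+o(1)=\lambda^2\langle x_4x_6\,df_1\rangle_R(c)+o(1)\\
&=\lambda^3(x_1x_4x_6)(c)+o(1)=\lambda^3+o(1).
\end{align*}

\emph{Step 4: the second term tends to $\lambda^4$.} The form $\beta$ is closed and bounded, so Lemma~\ref{lem:factor} gives $\langle\beta\wedge df_3\rangle_R(c)=\lambda\langle\beta\wedge x_3\rangle_R(c)+o(1)$. Only the monomial $X_2Y_1X_3$ of $c$ contains $X_3$, so $(\beta\wedge x_3)(c)=\beta(X_2\wedge Y_1)$ at every point. By Lemma~\ref{lem:relation}, Proposition~\ref{prop:A} applies to $\alpha=x_2y_1$ and $\xi=X_2\wedge Y_1$, both of weight $3$. The limit map $\delta_\lambda$ is an automorphism of $G_\infty$ that commutes with dilations, so it equals its Pansu derivative at every point, and $\langle\beta\rangle_R(X_2\wedge Y_1)\to\lambda^3$.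

Now \eqref{eq:seven} gives $\lambda^3=\lambda^4$, so $\lambda=1$.
\end{proof}

\subsection{The two alternatives do not mix}

On $\mathbb R^n$ the Lipschitz map $(t_1,\dots,t_n)\mapsto(\max(t_1,0),t_2,\dots,t_n)$ has derivative $\mathrm{id}$ on one half-space and of rank $n-1$ on the other. On $G_\infty$ rank $n-1$ does not occur, so a noninvertible derivative kills all $(n-1)$-forms. Testing $F$ against closed $(n-1)$-forms then shows that the set where $DF=\mathrm{id}$ has no boundary. Let $\mathrm{vol}\in\Lambda^n\mathfrak g^*$ be given by $\mathrm{vol}(E_1\wedge\dots\wedge E_n)=1$. On each $G_r$ its left-invariant extension is also right-invariant, so $d\,\iota_X\mathrm{vol}=\mathcal L_X\mathrm{vol}=0$ for every $X\in\mathfrak g$.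

\begin{lemma}\label{lem:B}
Let $F:G_\infty\to G_\infty$ be Lipschitz, and suppose that $DF(v)$ is $\mathrm{id}$ or noninvertible for a.e.\ $v$. Then the indicator function $\chi$ of $\{DF=\mathrm{id}\}$ is a.e.\ constant.
\end{lemma}

\begin{proof}
All invariant objects are taken on $G_\infty$. Let $X\in V_1$. The form $\iota_X\mathrm{vol}$ is closed and has weight $Q-1$. Write $F_\rho^*\iota_X\mathrm{vol}=\sum_ig_i^\rho\,\iota_{E_i}\mathrm{vol}$; this form is closed too. For $\zeta\in C_c^\infty(\mathfrak g)$ we have $d\zeta\wedge\iota_{E_i}\mathrm{vol}=(E_i\zeta)\,\mathrm{vol}$, so Stokes' theorem for $\zeta F_\rho^*\iota_X\mathrm{vol}$ gives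
\begin{equation}\label{eq:div}
\sum_i\int g_i^\rho\,E_i\zeta\,dv=0 .
\end{equation}
Up to sign, $g_i^\rho$ is the value of $F_\rho^*\iota_X\mathrm{vol}$ on the wedge product of all basis vectors other than $E_i$, which has weight $Q-m$ if $E_i\in V_m$. By Lemma~\ref{lem:Frho}, $g_i^\rho=O(\rho^{m-1})$, so the terms with $m\ge2$ tend to $0$. For $m=1$, $g_i^\rho$ tends boundedly a.e.\ to the coefficient of $\iota_{E_i}\mathrm{vol}$ in $DF^*\iota_X\mathrm{vol}$. By the rank bound in Lemma~\ref{lem:aut}, $DF^*\iota_X\mathrm{vol}=\chi\,\iota_X\mathrm{vol}$ a.e. In the limit $\rho\to0$, \eqref{eq:div} becomes $\int\chi\,X\zeta\,dv=0$.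

Apply this to $\zeta_t(v)=\zeta(v*_\infty tX)$, which satisfies $\frac{d}{dt}\zeta_t=X\zeta_t$. It follows that $\int\chi(v)\zeta(v*_\infty g)\,dv=\int\chi\zeta\,dv$ for all $\zeta$ and all $g\in V_1$, hence for all $g\in G_\infty$, since $V_1$ generates. So for every $g$, $\chi(v*_\infty g)=\chi(v)$ for a.e.\ $v$. By Fubini's theorem there is $v$ with $\chi(v*_\infty g)=\chi(v)$ for a.e.\ $g$.
\end{proof}

\begin{lemma}\label{lem:translation}
Let $F:G_\infty\to G_\infty$ be Lipschitz with $DF=\mathrm{id}$ a.e. Then $F(v)=F(0)*_\infty v$ for all $v$.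
\end{lemma}

\begin{proof}
Write $*$ for $*_\infty$ in this proof, and let $X\in V_1$. Right translations preserve null sets, so by Fubini's theorem, for a.e.\ $v$, $F$ has Pansu derivative $\mathrm{id}$ at $v*tX$ for a.e.\ $t$. Fix such $v$ and put $\gamma(t)=F(v*tX)$. By \eqref{eq:lipF}, $\gamma(t+s)=\gamma(t)*w$ with $|w|\le K|X||s|$, so $\|w\|=O(|s|)$ for $|s|\le1$. Multiplication is smooth, so $\gamma$ is locally Lipschitz in the Euclidean sense, and so is $\tilde\gamma(t)=\gamma(t)*(-tX)$. At a good time $t$, with $v'=v*tX$ and $\pm$ the sign of $s$,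
\[
w=\delta_{|s|}F^{v',|s|}(\pm X)=\delta_{|s|}\bigl(\pm X+o(1)\bigr)=sX+o(s)
\]
in the Euclidean norm. Then $w*(-sX)=o(s)$ and $\tilde\gamma(t+s)=\gamma(t)*o(s)*(-tX)=\tilde\gamma(t)+o(s)$. So $\tilde\gamma'=0$ a.e., $\tilde\gamma$ is constant, and $F(v*tX)=F(v)*tX$ for all $t$. By continuity this holds for all $v$. Since every element of $G_\infty$ is a product of elements of $V_1$, the lemma follows.
\end{proof}

\subsection{The averaged Jacobian}

For a $K$-coarse map $h$ and $R\ge1$ put
\[
J_R(h)=\langle(S_1h)^*\mathrm{vol}\rangle_R(E_1\wedge\dots\wedge E_n).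
\]
By Lemma~\ref{lem:bounds}, $|J_R(h)|$ is bounded in terms of $K$. For fixed $g\in G$ we have $S_1(g*h)=g*S_1h$, and $\mathrm{vol}$ is left-invariant, so $J_R(g*h)=J_R(h)$.

\begin{proposition}\label{prop:D}
Let $h_j$ be $K$-coarse and $R_j\to\infty$. Every limit point of the sequence $J_{R_j}(h_j)$ is $0$ or $1$. If $J_{R_j}(h_j)\to1$, then $(h_j(0)^{-1}*h_j)^{[R_j]}\to\mathrm{id}$ locally uniformly.
\end{proposition}

\begin{proof}
Replacing $h_j$ by $h_j(0)^{-1}*h_j$, we may assume $h_j(0)=0$. By Lemma~\ref{lem:compact}, every subsequence has a further subsequence with a limit map $F$, and $F(0)=0$. The form $\mathrm{vol}$ is closed. The $n$-vector $E_1\wedge\dots\wedge E_n$ is a cycle, because every $\theta\in\Lambda^{n-1}\mathfrak g^*$ has the form $\iota_X\mathrm{vol}$ and so $\theta(\partial(E_1\wedge\dots\wedge E_n))=d\theta(E_1\wedge\dots\wedge E_n)=0$. Both have weight $Q$. Along the further subsequence, Proposition~\ref{prop:A} gives $J_{R_j}(h_j)\to\int\psi\det DF\,dv$. By Proposition~\ref{prop:C}, $\det DF=\chi$ a.e., and by Lemma~\ref{lem:B},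 $\chi$ is a.e.\ equal to a constant, $0$ or $1$. This proves the first claim. If $J_{R_j}(h_j)\to1$, the constant is $1$ and Lemma~\ref{lem:translation} gives $F=\mathrm{id}$. So every subsequence of $h_j^{[R_j]}$ has a further subsequence that converges to $\mathrm{id}$ locally uniformly, and the whole sequence converges.
\end{proof}

\section{Proof of Theorem~\ref{thm:rigid}}\label{sec:proof}

The maps $h_t$ need not be measurable, and their continuity in $t$ is not uniform in the point. Both defects disappear on passing to a net.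

\emph{Discretization.} Fix a maximal subset $\mathcal N\ni e$ of $G$ whose points are at mutual distance at least $1$. Closed balls of $d_G$ are compact, so bounded sets contain finitely many points of $\mathcal N$. Enumerate $\mathcal N$, and let $\nu(p)$ be the first among the points of $\mathcal N$ nearest to $p$. Then $\nu$ is Borel, $\nu(e)=e$, and $d_G(p,\nu(p))\le1$ by maximality. For a family $(h_t)$ as in the theorem put $\tilde h_t=h_t\circ\nu$. This map is Borel, $\tilde h_t(e)=h_t(e)$, and
\[
d_G(\tilde h_t(p),\tilde h_t(q))\le C\,d_G(p,q)+3C,\qquad d_G(\tilde h_t(p),h_t(p))\le2C .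
\]
So all $\tilde h_t$ are $K$-coarse, with $K$ depending only on $C$ and the metric.

\emph{Continuity in time.} On a bounded set, $\nu$ takes finitely many values $p'$, and each $h_t(p')$ is continuous in $t$. So $t_j\to t$ implies $\tilde h_{t_j}\to\tilde h_t$ locally uniformly, and Lemma~\ref{lem:smooth}(b) gives $S_1\tilde h_{t_j}\to S_1\tilde h_t$ in $C^1$ on $\operatorname{supp}\psi_R$. Thus $t\mapsto J_R(\tilde h_t)$ is continuous for each $R$. This is the only use of the continuity hypothesis.

\emph{The gap.} There is $R_1$, depending only on $K$, such that $J_R(h)\notin[\frac14,\frac34]$ for all $R\ge R_1$ and all $K$-coarse $h$. Otherwise there would be $R_j\to\infty$ and $K$-coarse $h_j$ with $J_{R_j}(h_j)\in[\frac14,\frac34]$, and a limit point would contradict Proposition~\ref{prop:D}. Here it is essential that $C$ does not depend on $t$: one $R_1$ serves all times.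

\emph{The end point.} For every family, $\tilde h_1=\nu$. By Lemma~\ref{lem:guiv}, $|p^{-1}*\nu(p)|$ is bounded, so $|(-v)*_R\nu^{[R]}(v)|=O(1/R)$, and Lemma~\ref{lem:unif} gives $\nu^{[R]}\to\mathrm{id}$ locally uniformly. By Proposition~\ref{prop:A}, $J_R(\nu)\to1$ as $R\to\infty$. Increase $R_1$ so that $J_R(\nu)>\frac34$ for $R\ge R_1$. By continuity and the gap,
\begin{equation}\label{eq:stay}
J_R(\tilde h_t)>\tfrac34\qquad\text{for all families, all }t\in[0,1]\text{ and all }R\ge R_1 .
\end{equation}

\emph{Conclusion.} Suppose the theorem fails for some $C,\varepsilon$. Then there are families $(h^j_t)$, times $t_j$, radii $R_j\to\infty$ and points $p_j$ with $d_G(e,p_j)\le R_j$ and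
\[
d_G\bigl(h^j_{t_j}(p_j),\,h^j_{t_j}(e)\,p_j\bigr)>\varepsilon R_j .
\]
Put $g_j=h^j_{t_j}\circ\nu$. By \eqref{eq:stay} and Proposition~\ref{prop:D}, $J_{R_j}(g_j)\to1$, and $k_j=(g_j(0)^{-1}*g_j)^{[R_j]}\to\mathrm{id}$ locally uniformly. Write $p_j=\delta_{R_j}v_j$; the $v_j$ are bounded by Lemma~\ref{lem:guiv}, so $\|k_j(v_j)-v_j\|\to0$. By Lemma~\ref{lem:unif},
\[
\bigl|(g_j(0)*p_j)^{-1}*g_j(p_j)\bigr|=R_j\,\bigl|(-v_j)*_{R_j}k_j(v_j)\bigr|=o(R_j).
\]
Lemma~\ref{lem:guiv} gives $d_G(g_j(p_j),g_j(e)p_j)=o(R_j)$. Since $g_j(e)=h^j_{t_j}(e)$ and $d_G(g_j(p_j),h^j_{t_j}(p_j))\le2C$, we get $\varepsilon R_j<2C+o(R_j)$, a contradiction. This proves Theorem~\ref{thm:rigid}, and with it Theorem~\ref{thm:main}.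

\begin{remark}\label{rem:sharp}
The bound $\varepsilon R$ cannot be replaced by a constant. Let $h_t$ be conjugation by $(1-t)X_6$. These automorphisms are uniformly Lipschitz by \eqref{eq:homlip}, $h_1=\mathrm{id}$, and $h_t(e)=e$. For $p=aX_4$ we have $h_0(p)=e^{\operatorname{ad}X_6}p=aX_4+aZ_0$, so $d_G(h_0(p),p)=d_G(0,aZ_0)$, which is unbounded by Lemma~\ref{lem:guiv}.
\end{remark}

\section{Extensions, lattices and graded groups}\label{sec:compl}

We prove Theorem~\ref{thm:compl}.

\begin{proof}[Proof of \textup{(a)}]
The inclusion $i:G\to X$ and the projection $\pi:X\to G$ are homomorphisms with $\pi\circ i=\mathrm{id}$, and both are Lipschitz by \eqref{eq:homlip}. If $H$ were a Gersten combing of $X$, then $(p,t)\mapsto\pi(H(i(p),t))$ would be one of $G$, contrary to Theorem~\ref{thm:main}.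
\end{proof}

\begin{proof}[Proof of \textup{(b)}]
We use three standard facts. By Malcev's theorem, a simply connected nilpotent Lie group whose Lie algebra has a basis with rational structure constants has a lattice; the structure constants of $\mathfrak g$ are integers. Lattices in nilpotent Lie groups are cocompact. By the \v{S}varc--Milnor lemma, a cocompact lattice $\Gamma$ is finitely generated, and $A^{-1}d_\Gamma-A\le d_G\le A\,d_\Gamma+A$ on $\Gamma$ for some $A$.

Suppose paths $\sigma_g$ as in (b) exist. For $p\in G$ let $g(p)\in\Gamma$ be a nearest point; by cocompactness $d_G(p,g(p))\le D$ for a constant $D$. Extend $\sigma_g$ to a continuous path $\bar\sigma_g:[0,\infty)\to G$ by joining $\sigma_g(m)$ to $\sigma_g(m+1)$ by a minimizing geodesic on $[m,m+1]$. These geodesics have length at most some $L$, and $\bar\sigma_g$ is eventually constant, equal to $g$. Fix a homeomorphism $s:[0,\frac12)\to[0,\infty)$. Put $H(p,t)=\bar\sigma_{g(p)}(s(t))$ for $t<\frac12$, and let $H(p,\cdot)$ follow a minimizing geodesic from $g(p)$ to $p$ on $[\frac12,1]$.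 The path $H(p,\cdot)$ is continuous, also at $\frac12$, and goes from $e$ to $p$. For $t<\frac12$, comparing with the integer part of $s(t)$,
\[
d_G(H(p,t),H(q,t))\le2L+A\bigl(k\,d_\Gamma(g(p),g(q))+k\bigr)+A,
\]
and $d_\Gamma(g(p),g(q))\le A(d_G(p,q)+2D)+A^2$. For $t\ge\frac12$ the left side is at most $d_G(p,q)+2D$. So $H$ is a Gersten combing of $G$, contrary to Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of \textup{(c)}]
Let $D$ be the derivation. For $0<t\le1$, $\exp(\log t\cdot D)$ is an automorphism of $\mathfrak n$; it is multiplication by $t^a$ on the eigenspace of $D$ with eigenvalue $a>0$. Let $\theta_t$ be the corresponding automorphism of the simply connected group $N$, and let $\theta_0$ be the trivial endomorphism. In exponential coordinates on $N$ the map $\theta_t$ is linear, so $t\mapsto\theta_t(a)$ is continuous on $[0,1]$ for each $a\in N$. Write elements of $X$ as $ab$ with $a\in N$, $b\in X_0$, and put $\Theta_t(ab)=\theta_t(a)b$. Since $D$ commutes with the action of $X_0$, we have $\theta_t(ba'b^{-1})=b\theta_t(a')b^{-1}$,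 so
\[
\Theta_t(ab\,a'b')=\theta_t(a\,ba'b^{-1})\,bb'=\theta_t(a)\,b\,\theta_t(a')\,b'=\Theta_t(ab)\,\Theta_t(a'b').
\]
Thus $\Theta_t$ is an endomorphism of $X$. Its differential at $e$ is the identity on the Lie algebra of $X_0$ and has the eigenvalues $t^a\le1$ on fixed eigenspaces in $\mathfrak n$. By \eqref{eq:homlip} the $\Theta_t$, $0\le t\le1$, are uniformly Lipschitz; this is where diagonalizability and positivity are used. Also $\Theta_1=\mathrm{id}$, and $\Theta_0$ is the projection $\pi_0:X\to X_0\subset X$. Let $H_0$ be a Gersten combing of $X_0$, and define $H(p,t)=H_0(\pi_0(p),2t)$ for $t\le\frac12$ and $H(p,t)=\Theta_{2t-1}(p)$ for $t\ge\frac12$. Both formulas give $\pi_0(p)$ at $t=\frac12$. The projection $\pi_0$ and the inclusion $X_0\subset X$ are Lipschitz by \eqref{eq:homlip}, so $H$ is a Gersten combing of $X$. For the last statement take $X_0$ trivial and let $D$ be multiplication by $a$ on $\mathfrak n_a$.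
\end{proof}

\begin{thebibliography}{9}

\bibitem{AI}
\emph{Asymptotic invariants of infinite groups},
\texttt{http://math.uni.wroc.pl/\textasciitilde swiatkow/\_dydaktyka/ggt/gromov\_asymptotic\_invariants.pdf}

\bibitem{Pansu}
Pansu, Ann.\ of Math.\ \textbf{129} (1989).

\end{thebibliography}
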